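\title{Principal $S_4$-quartic fields have density zero}

\begin{abstract}
A quartic field is called principal if it is generated by a root of a polynomial $u^4+au+b$ with $ab\neq0$. For a quartic field whose normal closure $M$ has Galois group $S_4$, this is known to be equivalent to $M\subseteq\mathbb Q(E[4])$ for some elliptic curve $E/\mathbb Q$. We prove that the number of principal $S_4$-quartic fields of absolute discriminant at most $T$ is $O(T(\log T)^{-1/2})$, so that these fields have density zero among all $S_4$-quartic fields. We also characterize them by explicit conditions at infinity and at the odd ramified primes, and we show that their number is at least $T^{1/2-\varepsilon}$. Being principal means that a certain conic has a rational point; the upper bound comes from the local obstructions to this, through Selberg's sieve on the space of pairs of ternary quadratic forms.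
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $K$ be a number field with a fixed algebraic closure, and let $M/K$ be an \emph{octahedral} extension, that is, a Galois extension with group $S_4$. The subgroups of index $4$ in $S_4$ are the four point stabilizers: a subgroup of order $6$ normalizes its Sylow $3$-subgroup, and the normalizer in $S_4$ of the group generated by a $3$-cycle has order $24/4=6$, so it is the stabilizer of the point fixed by that cycle. These four subgroups are conjugate and intersect trivially. Hence $M$ contains a quartic extension $L/K$, unique up to conjugacy, whose normal closure is $M$, and $M\mapsto L$ is a bijection from isomorphism classes of octahedral extensions to isomorphism classes of quartic extensions whose normal closure has group $S_4$. We call the latter \emph{$S_4$-quartic extensions}, or \emph{$S_4$-quartic fields} when $K=\mathbb Q$, and we measure $M$ by the discriminant $\Delta_{L/K}$.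

Translating a generator of $L$ by an element of $K$ removes the term $u^3$ from its minimal polynomial. One may ask for a generator for which the term $u^2$ is missing as well. A polynomial $u^4+au+b$ with $a,b\in K$ and $ab\ne0$ is called \emph{principal}, and $L/K$ is a \emph{principal} quartic extension if $L=K(\alpha)$ for a root $\alpha$ of a principal polynomial. It is known that an octahedral extension $M/K$ is generated by a principal polynomial if and only if $M\subseteq K(E[4])$ for some elliptic curve $E/K$, where $K(E[4])$ is the field generated by the coordinates of the $4$-torsion points of $E$. We take this equivalence as given; it serves only to interpret the results, and no proof below depends on it.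

Take $K=\mathbb Q$. Let $N(T)$ be the number of isomorphism classes of $S_4$-quartic fields $L$ with $|\Delta_L|\le T$, let $N_{\mathrm{pr}}(T)$ be the number of those that are principal, and put
\[
\pi(T)=\frac{N_{\mathrm{pr}}(T)}{N(T)}
\]
for all $T$ large enough that $N(T)>0$. The problem, which comes from \cite{PQ}, is to decide whether $\lim_{T\to\infty}\pi(T)$ exists and to find its value. In other words: what proportion of the octahedral extensions of $\mathbb Q$ lies in the $4$-torsion field of an elliptic curve? The denominator is given by Bhargava's theorem \cite[Theorem 1]{Bh}: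
\begin{equation}\label{eq:bhargava}
N(T)\sim cT,\qquad c=\frac5{24}\prod_p\bigl(1+p^{-2}-p^{-3}-p^{-4}\bigr)>0 .
\end{equation}

\subsection*{Results}
Implied constants are absolute unless a subscript indicates otherwise, and estimates in $T$ are meant for all sufficiently large $T$.

\begin{theorem}\label{thm:upper}
We have $N_{\mathrm{pr}}(T)\ll T(\log T)^{-1/2}$. Hence $\pi(T)\ll(\log T)^{-1/2}$, and $\lim_{T\to\infty}\pi(T)=0$.
\end{theorem}

Thus asymptotically $0\%$ of the octahedral extensions of $\mathbb Q$, ordered by $|\Delta_L|$, are contained in $\mathbb Q(E[4])$ for some elliptic curve $E/\mathbb Q$. Since the theorem bounds the numerator itself, the principal fields also have density $0$ in every family of $S_4$-quartic fields that has $\gg T$ members with $|\Delta_L|\le T$, for example the fields of a fixed signature.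

The second result says exactly which fields are principal. If a prime $p$ factors in $L$ as $\prod_i\mathfrak p_i^{e_i}$ with residue degrees $f_i$, we say that $L$ has \emph{type} $(f_1^{e_1}f_2^{e_2}\cdots)$ at $p$, omitting exponents equal to $1$. As $\sum e_if_i=4$, the ramified types are $(1^211)$, $(1^22)$, $(1^21^2)$, $(2^2)$, $(1^31)$ and $(1^4)$. We write $L_p=L\otimes\mathbb Q_p$, and $\mathbb Q_p[\sqrt\delta]$ for the algebra $\mathbb Q_p[u]/(u^2-\delta)$, which is $\mathbb Q_p\times\mathbb Q_p$ when $\delta$ is a square.

\begin{theorem}\label{thm:class}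
An $S_4$-quartic field $L$ is principal if and only if it is not totally real and the following holds at every odd ramified prime $p$.
\begin{enumerate}
\item[(a)] Types $(1^211)$ and $(1^22)$. If $L_p=F\times\mathbb Q_p[\sqrt\delta]$ with $F$ a ramified quadratic field and $\delta\in\mathbb Z_p^\times$, then $-2\delta$ is a square in $\mathbb Q_p$.
\item[(b)] Type $(1^21^2)$. If $L_p=\mathbb Q_p(\sqrt{d_1})\times\mathbb Q_p(\sqrt{d_2})$ with $v_p(d_1)=v_p(d_2)=1$, then $-d_1d_2$ is a square in $\mathbb Q_p$.
\item[(c)] Type $(2^2)$. If $L_p=k(\sqrt{p\eta})$ with $k=\mathbb Q_p(\sqrt\delta)$ the unramified quadratic field, $\delta\in\mathbb Z_p^\times$ and $\eta\in\mathcal O_k^\times$, then $-\delta N_{k/\mathbb Q_p}(\eta)$ is a square in $\mathbb Q_p$.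
\end{enumerate}
There is no condition at primes of type $(1^31)$ or $(1^4)$, and no condition at $2$.
\end{theorem}

The third result shows that the principal fields, though of density zero, form an infinite set of some size.

\begin{theorem}\label{thm:lower}
For every $\varepsilon>0$ we have $N_{\mathrm{pr}}(T)\gg_\varepsilon T^{1/2-\varepsilon}$.
\end{theorem}

We do not claim that the order $T(\log T)^{-1/2}$ in Theorem~\ref{thm:upper} is attained.

\subsection*{What one expects}
Recall that $u^4+c_2u^2+c_1u+c_0$ has discriminant
\begin{equation}\label{eq:disc}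
16c_2^4c_0-4c_2^3c_1^2-128c_2^2c_0^2+144c_2c_1^2c_0-27c_1^4+256c_0^3 ,
\end{equation}
which for $u^4+au+b$ is $256b^3-27a^4$. The integer pairs $(a,b)$ for which both terms are at most $T$ number about $T^{1/4+1/3}=T^{7/12}$, far fewer than $T$, and this suggests the answer $0$. The count is not an upper bound, however: the discriminant of a polynomial is that of the field times the square of an index, so a field of small discriminant may have principal generators only with large coefficients. Counting polynomials gives lower bounds, and this is how Theorem~\ref{thm:lower} is proved.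

A better guide is local. The field $L$ is principal exactly when a certain conic attached to $L$ has a rational point (Lemma~\ref{lem:conic}). Condition (a) of Theorem~\ref{thm:class} says that at each odd prime $p$ exactly one of the types $(1^211)$ and $(1^22)$ is forbidden, and we shall find, in a parameter space for quartic fields, a set of residue classes modulo $p$ of density about $1/(2p)$ that forces the forbidden type. If these events were independent, a proportion $\prod_{3\le p\le z}(1-\frac1{2p})\asymp(\log z)^{-1/2}$ of all fields would survive the primes up to $z$; with $z$ a small power of $T$ this is the bound of Theorem~\ref{thm:upper}.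

To make this rigorous we must count fields subject to conditions modulo $d$, uniformly for $d$ up to a power of $T$. An upper-bound sieve allows a shortcut: we parametrize the fields by orbits of lattice points and sieve \emph{all} lattice points, without detecting which of them come from maximal orders. Section~\ref{sec:local} contains the local analysis and the proof of Theorem~\ref{thm:class}, Section~\ref{sec:param} translates the obstruction into congruences on pairs of ternary quadratic forms, and Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and lower bounds.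

\section{The trace conic and its local points}\label{sec:local}

\subsection{Principal generators are points on a conic}
Let $k$ be a field of characteristic $0$ and $L$ a quartic \'etale $k$-algebra, that is, a product of finite field extensions of $k$ of total degree $4$. The \emph{trace form} $x\mapsto\operatorname{Tr}_{L/k}(x^2)$ is a nondegenerate quadratic form on $L$. The orthogonal complement of $1$ is the $3$-dimensional space $L^0$ of elements of trace $0$, and we let $q_L$ be the restriction of the trace form to $L^0$. Writing $\langle a_1,\dots,a_n\rangle$ for the form $\sum a_ix_i^2$, the trace form is $\langle4\rangle\perp q_L$, so $q_L$ is nondegenerate. A form is \emph{isotropic} if it has a nonzero zero, and \emph{anisotropic} otherwise.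

\begin{lemma}\label{lem:conic}
An $S_4$-quartic extension $L/K$ is principal if and only if $q_L$ is isotropic over $K$.
\end{lemma}

\begin{proof}
If $\alpha\in L$ has characteristic polynomial $u^4+c_3u^3+c_2u^2+c_1u+c_0$, then $\operatorname{Tr}\alpha=-c_3$ and $\operatorname{Tr}\alpha^2=c_3^2-2c_2$. So $c_3=c_2=0$ if and only if $\operatorname{Tr}\alpha=\operatorname{Tr}\alpha^2=0$, and a principal generator is a nonzero zero of $q_L$. Conversely, let $\alpha\neq0$ be a zero of $q_L$. Then $\alpha\notin K$, since otherwise $4\alpha=\operatorname{Tr}\alpha=0$. As $S_3$ is a maximal subgroup of $S_4$, there is no field strictly between $K$ and $L$, so $L=K(\alpha)$ and the minimal polynomial of $\alpha$ has the form $u^4+au+b$. Here $b\neq0$ by irreducibility, and $a\neq0$ because the splitting field of an irreducible $u^4+b$ is $K(\alpha,\sqrt{-1})$, of degree $4$ or $8$ rather than $24$.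
\end{proof}

The last step needs a hypothesis on the Galois group: in $\mathbb Q(\sqrt[4]2)$ the element $\sqrt[4]2$ is a zero of $q_L$ whose minimal polynomial $u^4-2$ is not principal.

\subsection{The obstruction, seen on the polynomial}
Before analyzing $q_L$ we show by hand where the number $-2$ in Theorem~\ref{thm:class}(a) comes from.

\begin{example}\label{ex:good}
Let $f=u^4+au+b\in\mathbb Z[u]$ be irreducible, let $L=\mathbb Q[u]/(f)$, and let $p\ge5$ be a prime that ramifies in $L$ and does not divide $a$. Then $f$ has a multiple root $r$ in $\overline{\mathbb F}_p$, and the vanishing of the coefficients of $u^3$ and $u^2$ determines the cofactor: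
\[
f\equiv(u-r)^2(u^2+2ru+3r^2)=u^4-4r^3u+3r^4 .
\]
So $r\ne0$, and $r=-4b/(3a)$ lies in $\mathbb F_p$. The cofactor takes the value $6r^2\neq0$ at $r$ and has discriminant $-8r^2\ne0$. By Hensel's lemma the factorization lifts to $\mathbb Z_p$, and $L_p=F\times\mathbb Q_p[\sqrt\delta]$ with $\delta\equiv-8r^2$; the factor $F$ is ramified because $L_p$ is. Now $-2\delta\equiv(4r)^2$ is a square. The type of $L$ at $p$ is therefore dictated by $p$: it is $(1^211)$ if $-2$ is a square modulo $p$ and $(1^22)$ if not. For instance $u^4+u+1$, which defines a principal $S_4$-quartic field (Section~\ref{sec:lower}), has prime discriminant $229\equiv5\pmod 8$, and so has type $(1^22)$ at $229$.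
\end{example}

The computation assumes an integral generator with $p\nmid a$, which a principal field need not visibly possess. The form $q_L$ does not depend on a generator, and it shows that the same condition is necessary in general. Granting this, here is a field that fails it.

\begin{example}\label{ex:bad}
Let $f=u^4+u^2-u+1$, of discriminant $16-4-128+144-27+256=257$ by \eqref{eq:disc}. Modulo $2$ it factors as $(u+1)(u^3+u^2+1)$ with the cubic irreducible, and $f(\pm1)\ne0$, so $f$ is irreducible and its group contains a $3$-cycle; as $257$ is not a square, the group is $S_4$. The field $L$ has no real place, because $f=u^4+(u-\frac12)^2+\frac34$, and $\Delta_L=257$ because $p=257$ is prime. From $4f-uf'=2u^2-3u+4$ and $f'=(2u+3)(2u^2-3u+4)+3u-13$ we see that $r=13/3$, for which $2r^2-3r+4=257/9$, is a multiple root modulo $p$. Comparing coefficients gives $f\equiv(u-r)^2(u^2+2ru+3r^2+1)$. The cofactor takes the value $6r^2+1=1023/9\equiv-5/9$ at $r$ and has discriminant $\delta\equiv-4(2r^2+1)=-4\cdot347/9\equiv-40$. Then $-2\delta\equiv 4^2\cdot5$, and $\bigl(\frac5{257}\bigr)=\bigl(\frac{257}5\bigr)=\bigl(\frac25\bigr)=-1$.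 By Theorem~\ref{thm:class}(a), $L$ is not principal.
\end{example}

\subsection{Ternary forms over $\mathbb Q_p$}
Let $p$ be odd. A unit of $\mathbb Z_p$ is a square if and only if it is a square modulo $p$. The determinant of a form means that of its symmetric matrix, so a nondegenerate binary form over a field of characteristic not $2$ is isotropic if and only if minus its determinant is a square.

\begin{lemma}\label{lem:ternary}
Let $p$ be odd.
\begin{enumerate}
\item[(i)] A ternary form over $\mathbb Z_p$ with unit determinant is isotropic.
\item[(ii)] Let $\beta(y,w)$ be a binary form over $\mathbb Z_p$ with unit determinant and let $\epsilon\in\mathbb Z_p^\times$. Each of the forms $\beta(y,w)+p\epsilon x^2$ and $p\beta(y,w)+\epsilon x^2$ is isotropic if and only if $-\det\beta$ is a square.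
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The form can be diagonalized over $\mathbb Z_p$ as $\langle a_1,a_2,a_3\rangle$ with unit entries. Each of $a_1x^2$ and $-a_3-a_2y^2$ takes $(p+1)/2$ values on $\mathbb F_p$, so they share a value. This gives a zero $(x,y,1)$ modulo $p$ at which the last partial derivative is a unit, and Hensel's lemma lifts it.

(ii) Multiplying the second form by $p$ and substituting $(py,pw)\mapsto(y,w)$ gives the first, so it suffices to treat the first. If $-\det\beta$ is a square, $\beta$ itself is isotropic. If not, $\beta$ is anisotropic modulo $p$. A zero $(x,y,w)\in\mathbb Z_p^3$ with some coordinate a unit would satisfy $\beta(y,w)\equiv0\pmod p$, so $p\mid y$ and $p\mid w$; then $p^2\mid p\epsilon x^2$ and $p\mid x$, a contradiction.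
\end{proof}

We use the following standard fact. If $k/\mathbb Q_p$ is finite and $k'/k$ is totally ramified of degree $e$ prime to $p$, then $k'=k(\theta)$ with $\theta^e$ a uniformizer of $k$. It shows that for odd $p$ the algebra $L_p$ has the shape written in Theorem~\ref{thm:class} in each of the cases (a), (b), (c); in case (c), $k$ is the maximal unramified subfield of $L_p$.

\begin{proposition}\label{prop:local}
Let $p$ be odd and $L_p$ a quartic \'etale $\mathbb Q_p$-algebra, and put $q=q_{L_p}$. If $L_p$ is unramified or of type $(1^31)$ or $(1^4)$, then $q$ is isotropic. In cases (a), (b), (c) of Theorem~\ref{thm:class}, $q$ is isotropic if and only if the condition stated there holds.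
\end{proposition}

\begin{proof}
\emph{Unramified.} The trace form on the maximal order $\mathcal O$ has unit determinant. Since $4$ is a unit, $\mathcal O=\mathbb Z_p\oplus(\mathcal O\cap L_p^0)$ orthogonally, so $q$ has unit determinant on the second summand, and Lemma~\ref{lem:ternary}(i) applies.

\emph{Case (a).} Write $F=\mathbb Q_p(\sqrt d)$ with $v_p(d)=1$. The elements of trace $0$ are $(x+y\sqrt d,\,-x+w\sqrt\delta)$, and
\[
q=(2x^2+2dy^2)+(2x^2+2\delta w^2)=(4x^2+2\delta w^2)+2dy^2 .
\]
By Lemma~\ref{lem:ternary}(ii), $q$ is isotropic if and only if $-8\delta$, equivalently $-2\delta$, is a square.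

\emph{Case (b).} The elements of trace $0$ are $(x+y\sqrt{d_1},\,-x+w\sqrt{d_2})$, and $q=4x^2+p\beta(y,w)$ with $\beta=2(d_1/p)y^2+2(d_2/p)w^2$. Here $-\det\beta=-4d_1d_2/p^2$.

\emph{Case (c).} An element $\xi+\zeta\sqrt{p\eta}$ with $\xi,\zeta\in k$ has trace $2\operatorname{Tr}_{k/\mathbb Q_p}\xi$, which vanishes when $\xi=x\sqrt\delta$ with $x\in\mathbb Q_p$. Then
\[
q=2\operatorname{Tr}_{k/\mathbb Q_p}(\xi^2+p\eta\zeta^2)=4\delta x^2+2p\operatorname{Tr}_{k/\mathbb Q_p}(\eta\zeta^2).
\]
Write $\zeta=y+w\sqrt\delta$ and $\eta=\eta_1+\eta_2\sqrt\delta$, where $\eta_1,\eta_2\in\mathbb Z_p$ since $\mathcal O_k=\mathbb Z_p[\sqrt\delta]$. Then $\operatorname{Tr}_{k/\mathbb Q_p}(\eta\zeta^2)=2\beta(y,w)$ with $\beta=\eta_1y^2+2\delta\eta_2yw+\delta\eta_1w^2$, so that $q=4(\delta x^2+p\beta)$. The determinant of $\beta$ is the unit $\delta\eta_1^2-\delta^2\eta_2^2=\delta N_{k/\mathbb Q_p}(\eta)$.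

\emph{Type $(1^4)$.} Since $p\nmid4$, we have $L_p=\mathbb Q_p(\theta)$ with $\theta$ a root of $u^4-\varpi$ for a uniformizer $\varpi$, and $\operatorname{Tr}\theta=\operatorname{Tr}\theta^2=0$.

\emph{Type $(1^31)$.} Here $L_p=C\times\mathbb Q_p$ with $C$ a totally ramified cubic field. If $p\geq5$, then $C=\mathbb Q_p(\theta)$ with $\theta$ a root of some $u^3-\varpi$, and $(\theta,0)$ is a zero of $q$. If $p=3$ the ramification is wild and no such generator is guaranteed, so we compute the trace form of $C$ after extending scalars to $C$. Let $C=\mathbb Q_3(\theta)$, let $g$ be the minimal polynomial of $\theta$ and $d$ its discriminant. Over $C$ we have $g=(u-\theta)g_1$, where the quadratic $g_1$ has discriminant $d/g'(\theta)^2$. So $C\otimes C\cong C\times C[\sqrt d]$, and the trace form of this $C$-algebra is $\langle1,2,2d\rangle$. By Springer's theorem, two nondegenerate forms that become isometric over an extension of odd degree are isometric over the ground field; hence the trace form of $C$ is $\langle1,2,2d\rangle$ over $\mathbb Q_3$. Computing the trace form of $L_3$ in two ways gives $\langle4\rangle\perp q\cong\langle1\rangle\perp\langle1,2,2d\rangle$,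 and since $\langle4\rangle\cong\langle1\rangle$, Witt cancellation gives $q\cong\langle1,2,2d\rangle$. This is isotropic because $-2\equiv1\pmod3$ is a square in $\mathbb Q_3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Lemma~\ref{lem:conic} and the Hasse--Minkowski theorem, $L$ is principal if and only if $q_L$ is isotropic over every completion $\mathbb Q_v$. The prime $2$ can be omitted. Indeed, up to a scalar $q_L\cong\langle1,-a_1,-a_2\rangle$ with $a_1,a_2\in\mathbb Q^\times$; this form is isotropic over $\mathbb Q_v$ exactly when the Hilbert symbol $(a_1,a_2)_v$ is $1$, and the product formula $\prod_v(a_1,a_2)_v=1$ shows that $q_L$ cannot be anisotropic at exactly one place.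

At the real place, let $L$ have $r_1$ real and $r_2$ complex places. The trace form is $\langle1\rangle$ on $\mathbb R$ and $\langle2,-2\rangle$ on $\mathbb C$, so it has signature $(r_1+r_2,r_2)$ on $L$, and $q_L$ has signature $(r_1+r_2-1,r_2)$. For $r_2=0,1,2$ this is $(3,0)$, $(2,1)$, $(1,2)$, so $q_L$ is definite exactly when $L$ is totally real. The odd primes are settled by Proposition~\ref{prop:local}.
\end{proof}

For the upper bound we keep only condition (a). There $\delta$ is a square in type $(1^211)$ and a nonsquare in type $(1^22)$. For each odd prime $p$ we therefore define the \emph{bad type at $p$} to be $(1^211)$ if $-2$ is a nonsquare modulo $p$, and $(1^22)$ if $-2$ is a square modulo $p$. Every odd prime has a bad type, and Theorem~\ref{thm:class}(a) gives: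
\begin{equation}\label{eq:nobad}
\text{a principal $S_4$-quartic field is of bad type at no odd prime.}
\end{equation}

\section{Quartic fields as pencils of conics}\label{sec:param}

To sieve with \eqref{eq:nobad} we need to present quartic fields as lattice points, in such a way that a congruence modulo $p$ forces the bad type at $p$.

\subsection{The parametrization}
For a ring $\mathcal A$ let $V(\mathcal A)\cong\mathcal A^{12}$ be the module of pairs $x=(A,B)$ of ternary quadratic forms
\[
A=\sum_{i\le j}a_{ij}X_iX_j,\qquad B=\sum_{i\le j}b_{ij}X_iX_j
\]
with coefficients in $\mathcal A$. We identify $A$ with the symmetric matrix that has diagonal entries $a_{ii}$ and off-diagonal entries $a_{ij}/2$. The group $GL_2\times GL_3$ acts on the left: $g_3$ sends $(A,B)$ to $(g_3Ag_3^{T},g_3Bg_3^{T})$, and $g_2$ multiplies the column vector with entries $A,B$. The binary cubic form $4\det(A\xi_1-B\xi_2)$ has coefficients that are integral polynomials in the $a_{ij},b_{ij}$, and $\operatorname{Disc}(x)$ denotes its discriminant, a polynomial of degree $12$. The element $g_3$ multiplies the cubic form by $(\det g_3)^2$, and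 $g_2$ acts on it by a linear substitution of determinant $\det g_2$. Hence
\begin{equation}\label{eq:discinv}
\operatorname{Disc}\bigl((g_2,g_3)x\bigr)=(\det g_2)^6(\det g_3)^8\operatorname{Disc}(x).
\end{equation}
Put $V_{\mathbb Z}=V(\mathbb Z)$, $V_{\mathbb R}=V(\mathbb R)$ and $G_{\mathbb Z}=GL_2(\mathbb Z)\times SL_3(\mathbb Z)$.

Let $L$ be an $S_4$-quartic field with normal closure $M$, and write $y_1,\dots,y_4$ for the conjugates of $y\in L$. The element $\varphi(y)=y_1y_2+y_3y_4$ lies in the cubic subfield of $M$ fixed by the stabilizer of the partition $\{1,2\},\{3,4\}$. A \emph{cubic resolvent ring} of $\mathcal O_L$ is an order $R$ in this cubic field that contains $\varphi(\mathcal O_L)$ and has discriminant $\Delta_L$. Since $\varphi(y+n)=\varphi(y)+n\operatorname{Tr}y+2n^2$ for $n\in\mathbb Z$, the map $\varphi$ induces a quadratic map $\mathcal O_L/\mathbb Z\to R/\mathbb Z$ from a lattice of rank $3$ to a lattice of rank $2$, which in bases is a pair of ternary quadratic forms. We use the following from Bhargava's parametrization \cite{HCL3}: the ring $\mathcal O_L$ has a unique cubic resolvent ring $R$;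 it corresponds to one $G_{\mathbb Z}$-orbit in $V_{\mathbb Z}$, and non-isomorphic fields give distinct orbits; for $x=(A,B)$ in the orbit, $\operatorname{Disc}(x)=\Delta_L$, and $A,B$ are, up to sign and order, the coordinates of the map $\mathcal O_L/\mathbb Z\to R/\mathbb Z$ in suitable bases. We then say that $x$ \emph{corresponds to} $L$.

\subsection{The four base points}
Let $Z(x)\subset\mathbb P^2(\overline{\mathbb Q})$ be the set of common zeros of $A$ and $B$. It recovers $L$.

\begin{lemma}\label{lem:zeros}
Let $x=(A,B)$ correspond to the $S_4$-quartic field $L$. Then $Z(x)$ consists of four points, no three collinear, and $Z(x)\cong\operatorname{Hom}(L,\overline{\mathbb Q})$ as sets with Galois action. Moreover: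
\begin{enumerate}
\item[(i)] $(a_{11},b_{11})\neq(0,0)$;
\item[(ii)] $\det A\neq0$;
\item[(iii)] the stabilizer of $x$ in $G_{\mathbb Z}$ is trivial.
\end{enumerate}
\end{lemma}

\begin{proof}
Over $\overline{\mathbb Q}$ the embeddings identify $L\otimes\overline{\mathbb Q}$ with $\overline{\mathbb Q}^4$ and $R\otimes\overline{\mathbb Q}$ with $\overline{\mathbb Q}^3$, and $\varphi$ becomes
\[
(y_1,\dots,y_4)\mapsto(y_1y_2+y_3y_4,\ y_1y_3+y_2y_4,\ y_1y_4+y_2y_3).
\]
The class of $y$ modulo $(1,1,1,1)$ is a common zero of $A$ and $B$ if and only if the three entries are equal. Their differences factor, and the condition reads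
\[
(y_1-y_4)(y_2-y_3)=(y_1-y_2)(y_3-y_4)=(y_1-y_3)(y_2-y_4)=0 .
\]
So from each of the three partitions of $\{1,2,3,4\}$ into pairs we must pick a pair $\{i,j\}$ with $y_i=y_j$. Three such pairs meet pairwise, so they form either a triangle or a star; a triangle means that three of the $y_i$ coincide, and a star that all four do, which is the zero class. Conversely, if three of the $y_i$ coincide then all three products vanish. Hence $Z(x)$ consists of the classes of the four standard basis vectors of $\overline{\mathbb Q}^4$. Any three of these form a basis together with $(1,1,1,1)$, so no three of the points are collinear. The basis vectors are the primitive idempotents of $L\otimes\overline{\mathbb Q}$, which the Galois group permutes as it permutes the embeddings. In particular it acts on $Z(x)$ through the full group $S_4$.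

(i) Otherwise $[1:0:0]$ is a point of $Z(x)$ fixed by the Galois group.

(ii) The forms $A,B$ are linearly independent, as $Z(x)$ is finite; in particular $A\ne0$. If $\det A=0$, then $A$ is a product of two linear forms over $\overline{\mathbb Q}$. Each of the two lines contains at most two points of $Z(x)$, so they partition $Z(x)$ into two pairs. This partition is Galois-stable because $A$ is rational, but $S_4$ fixes no partition into pairs.

(iii) If $(g_2,g_3)$ fixes $x$, then $g_3$ preserves the span of $A,B$ and so permutes $Z(x)$. As $g_3$ is rational, this permutation commutes with the Galois action, so it is central in $S_4$ and therefore trivial. A matrix fixing four points of which no three are collinear is scalar, and a real scalar matrix in $SL_3$ is the identity. Then $g_2=1$ by the independence of $A$ and $B$.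
\end{proof}

Part (ii) needs more than irreducibility: a Galois group $D_4$ fixes a partition into pairs, and the corresponding pair of lines is then a rational singular conic through the four points.

\subsection{Residue classes that force the bad type}
In the types $(1^211)$ and $(1^22)$ one expects two of the four base points to collide modulo $p$ and the other two to stay apart. We describe the pencils over $\mathbb F_p$ of this shape directly. Let $p$ be odd. A \emph{bad configuration} is a triple $(P_0,\ell,\{P_1,P_2\})$ in the plane over $\mathbb F_p$ such that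
\begin{itemize}
\item $P_0$ is a rational point and $\ell$ a rational line through $P_0$;
\item $P_1\neq P_2$ are points off $\ell$, and the line $m$ through them avoids $P_0$;
\item $P_1,P_2$ are rational if the bad type at $p$ is $(1^211)$, and are conjugate points over $\mathbb F_{p^2}$ if it is $(1^22)$.
\end{itemize}
In both cases $m$ is rational. Its \emph{pencil} is the space of quadratic forms over $\mathbb F_p$ that vanish at $P_1$ and $P_2$ and whose restriction to $\ell$ vanishes to order at least $2$ at $P_0$.

Choose coordinates over $\mathbb F_p$ with $P_0=[1:0:0]$, $m=\{X_1=0\}$ and $\ell=\{X_2=0\}$, and let $H=h_0X_2^2+h_1X_2X_3+h_2X_3^2$ be a binary form with the two simple zeros $P_1,P_2$ on $m$. Then $h_2\neq0$, because $\ell\cap m=[0:0:1]$ is neither $P_1$ nor $P_2$. The condition along $\ell$ says that $X_1^2$ and $X_1X_3$ do not occur, and the condition at $P_1,P_2$ says that the part free of $X_1$ is a multiple of $H$. So the pencil is $2$-dimensional, with basis $X_1X_2$ and $H$. Its common zeros are $P_0,P_1,P_2$. At $P_i=[0:y:w]$, $i=1,2$, we have $y\neq0$, and the gradients $(y,0,0)$ of $X_1X_2$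 and $(0,\ast,\ast)\ne0$ of $H$ are linearly independent. At $P_0$ the gradients are $(0,1,0)$ and $0$. Thus $P_0$ is the only common zero at which the gradients are dependent, and $\ell$ is the tangent line at $P_0$ of every member smooth there: \emph{the pencil determines the configuration}.

Let $\Omega_p\subset V(\mathbb F_p)$ be the set of all ordered bases $(A,B)$ of pencils of bad configurations.

\begin{lemma}\label{lem:size}
For odd $p$,
\[
\beta(p):=\frac{|\Omega_p|}{p^{12}}=\frac{(1-p^{-2})^2(1-p^{-3})}{2p}.
\]
\end{lemma}

\begin{proof}
There are $p^2+p+1$ choices of $P_0$, then $p+1$ of $\ell$ and $p^2$ of $m$. If $P_1,P_2$ are rational, they are chosen among the $p$ rational points of $m$ off $\ell$, in $p(p-1)/2$ ways. If they are conjugate, there are $(p^2-p)/2$ pairs, and these avoid the rational point $\ell\cap m$. The count is the same in both cases. Each pencil has $(p^2-1)(p^2-p)$ ordered bases, so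
\[
|\Omega_p|=(p^2+p+1)(p+1)\,p^2\cdot\frac{p(p-1)}2\cdot(p^2-1)(p^2-p)=\frac{p^4(p^2-1)^2(p^3-1)}{2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:force}
Let $x\in V_{\mathbb Z}$ correspond to the $S_4$-quartic field $L$ and let $p$ be odd. If $x\bmod p\in\Omega_p$, then $L$ is of bad type at $p$. Consequently, if $L$ is principal, then $x\bmod p\notin\Omega_p$ for every odd $p$.
\end{lemma}

\begin{proof}
At $P=P_1$ or $P_2$ the gradients of $A$ and $B$ modulo $p$ are independent, and by Euler's identity both are orthogonal to $P$. Deleting a coordinate in which $P$ is nonzero is injective on the orthogonal complement of $P$, so in the corresponding affine chart the Jacobian matrix of $(A,B)$ at $P$ is invertible. By Hensel's lemma $P$ lifts to a common zero of $A,B$. If $P_1,P_2$ are rational we obtain two distinct zeros over $\mathbb Q_p$. If they are conjugate, the lift of $P_1$ is defined over the unramified quadratic field $k$, and not over $\mathbb Q_p$ since $P_1$ is not rational. Fix an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$. By Lemma~\ref{lem:zeros}, the orbits of $\operatorname{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p)$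 on $Z(x)$ correspond to the field factors of $L_p$, each factor being the field of definition of a point of its orbit. Hence $L_p\cong F\times E$ with $E=\mathbb Q_p\times\mathbb Q_p$ in the first case and $E=k$ in the second, and $F$ quadratic \'etale.

It remains to see that $F$ is ramified. For the pair $(X_1X_2,H)$,
\[
4\det\begin{pmatrix}0&\xi_1/2&0\\ \xi_1/2&-h_0\xi_2&-h_1\xi_2/2\\ 0&-h_1\xi_2/2&-h_2\xi_2\end{pmatrix}=h_2\,\xi_1^2\xi_2 ,
\]
which has discriminant $0$. The pair $x\bmod p$ differs from it by an element of $GL_2(\mathbb F_p)\times GL_3(\mathbb F_p)$, so $p\mid\operatorname{Disc}(x)=\Delta_L$ by \eqref{eq:discinv}. Thus $L_p$ is ramified, and since $E$ is not, $F$ is a ramified field. The last claim follows from \eqref{eq:nobad}.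
\end{proof}

The second half of the proof uses that $x$ comes from the maximal order: only then is $\operatorname{Disc}(x)$ the discriminant of the field.

\section{The upper bound}\label{sec:upper}

Let $\mathcal Y\subset V_{\mathbb Z}$ be the set of all $x$ that correspond to a principal $S_4$-quartic field. It is $G_{\mathbb Z}$-invariant, and $N_{\mathrm{pr}}(T)$ is the number of orbits in $\mathcal Y$ with $|\operatorname{Disc}|\le T$. The orbits are infinite, and a fundamental domain for $G_{\mathbb Z}$ on $V_{\mathbb R}$ is unbounded, so lattice points in it are awkward to count. We average over the group instead, which reduces the problem to smooth counts of lattice points in boxes.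

\subsection{Averaging over the group}
Let $G^1=SL_2^{\pm}(\mathbb R)\times SL_3(\mathbb R)$, where $SL_2^\pm$ is the group of matrices of determinant $\pm1$. It contains $G_{\mathbb Z}$, and $G_{\mathbb R}:=GL_2(\mathbb R)\times SL_3(\mathbb R)=\mathbb R_{>0}\times G^1$, where $\lambda\in\mathbb R_{>0}$ is the scalar matrix in $GL_2(\mathbb R)$ and acts on $V_{\mathbb R}$ as multiplication by $\lambda$. By \eqref{eq:discinv}, $\operatorname{Disc}(\lambda gx)=\lambda^{12}\operatorname{Disc}(x)$ for $g\in G^1$. The group $G^1$ is unimodular, with Haar measure $dg$, and we write $d^\times\lambda=d\lambda/\lambda$.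

\begin{lemma}\label{lem:orbits}
The set $\mathcal Y$ is contained in the union of at most three $G_{\mathbb R}$-orbits.
\end{lemma}

\begin{proof}
Complex conjugation fixes $4$, $2$ or $0$ points of $Z(x)$. Let $x,x'\in\mathcal Y$ have the same number of real base points, and choose a bijection $Z(x)\to Z(x')$ that commutes with conjugation. Since $PGL_3(\mathbb C)$ acts simply transitively on ordered quadruples with no three points collinear, the bijection is induced by a matrix $g_3$, unique up to scalars, and it is also induced by $\overline{g_3}$. So $\overline{g_3}$ is a multiple of $g_3$; scaling one entry of $g_3$ to be $1$ makes $g_3$ real, and dividing by the real cube root of the determinant puts it in $SL_3(\mathbb R)$. We may thus move $x$ within its orbit so that $Z(x)=Z(x')$. The conics through four such points form a $2$-dimensional space: for the points $[1:0:0]$, $[0:1:0]$, $[0:0:1]$, $[1:1:1]$ they are given by $a_{11}=a_{22}=a_{33}=a_{12}+a_{13}+a_{23}=0$. So $x$ and $x'$ are two real bases of the same space, and they differ by an element of $GL_2(\mathbb R)$.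
\end{proof}

Each of these orbits contains a point with $|\operatorname{Disc}|=3/4$, by scaling. Fix once and for all a smooth function $\psi\geq0$ on $V_{\mathbb R}$, with compact support in $\{\frac12<|\operatorname{Disc}|<1\}$, that is positive at such a point of each orbit. The quantity
\[
I(x)=\int_0^\infty\!\!\int_{G^1}\psi(\lambda^{-1}g^{-1}x)\,dg\,d^\times\lambda
\]
is constant on $G_{\mathbb R}$-orbits by left invariance, and it is positive on the orbits of Lemma~\ref{lem:orbits} because the integrand is continuous and positive somewhere. So there is a constant $I_0>0$ with $I(x)\geq I_0$ for all $x\in\mathcal Y$. If $1\le|\operatorname{Disc}x|\le T$, the integrand vanishes unless $|\operatorname{Disc}x|<\lambda^{12}<2|\operatorname{Disc}x|$, hence unless $1\le\lambda\le\Lambda:=(2T)^{1/12}$.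

Let $\mathfrak S\subset G^1$ be a measurable set with $G^1=\bigcup_{\gamma\in G_{\mathbb Z}}\gamma\mathfrak S$. Bounding the integral over $G^1$ by the sum of the integrals over the translates $\gamma\mathfrak S$, and using Lemma~\ref{lem:zeros}(iii), we get for $x\in\mathcal Y$
\[
\int_{G^1}\psi(\lambda^{-1}g^{-1}x)\,dg\le\int_{\mathfrak S}\sum_{\gamma\in G_{\mathbb Z}}\psi(\lambda^{-1}g^{-1}\gamma^{-1}x)\,dg=\int_{\mathfrak S}\sum_{x'\in G_{\mathbb Z}x}\psi(\lambda^{-1}g^{-1}x')\,dg .
\]
Summing over the orbits in $\mathcal Y$ with $|\operatorname{Disc}|\le T$ gives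
\begin{equation}\label{eq:average}
N_{\mathrm{pr}}(T)\le\frac1{I_0}\int_1^\Lambda\!\!\int_{\mathfrak S}\ \sum_{x\in\mathcal Y}\psi(\lambda^{-1}g^{-1}x)\,dg\,d^\times\lambda .
\end{equation}

\subsection{Siegel sets and boxes}
Every $g\in G^1$ is uniquely $g=n\tau\kappa$ with $n$ a pair of lower triangular unipotent matrices, $\kappa\in O(2)\times SO(3)$, and
\[
\tau=\bigl(\operatorname{diag}(t^{-1},t),\ \operatorname{diag}(s_1^{-2}s_2^{-1},\,s_1s_2^{-1},\,s_1s_2^{2})\bigr),\qquad t,s_1,s_2>0 .
\]
By reduction theory for $SL_2$ and $SL_3$ we may take for $\mathfrak S$ a \emph{Siegel set}: the set of $n\tau\kappa$ with $n$ in a fixed compact set and $t,s_1,s_2\ge c_*$, for a constant $c_*>0$. Conjugation $n\mapsto\tau n\tau^{-1}$ multiplies the entries below the diagonal by $t^2$ and by $s_1^3$, $s_2^3$, $s_1^3s_2^3$. So the measure $dn\,d\nu\,d\kappa$ with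
\[
d\nu=t^{-2}s_1^{-6}s_2^{-6}\,d^\times t\,d^\times s_1\,d^\times s_2
\]
is invariant under left multiplication by the $n$ and the $\tau$ and under right multiplication by the $\kappa$. These properties determine a measure up to a scalar, and $dg$ has them by unimodularity; hence $dg$ is a constant multiple of $dn\,d\nu\,d\kappa$. All bounds below are uniform in $n$ and $\kappa$, so only integrals against $d\nu$ over $t,s_1,s_2\geq c_*$ matter. The integral of $t^{i}s_1^{j}s_2^{k}$ converges if $i<2$, $j<6$ and $k<6$.

Index the twelve coordinates of $V$ by $j\in\{a_{11},\dots,b_{33}\}$. The element $\tau$ multiplies the coordinate $j$ by a weight $w_j=w(j)$, where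
\[
\begin{array}{lll}
w(a_{11})=t^{-1}s_1^{-4}s_2^{-2},&w(a_{12})=t^{-1}s_1^{-1}s_2^{-2},&w(a_{13})=t^{-1}s_1^{-1}s_2,\\[2pt]
w(a_{22})=t^{-1}s_1^{2}s_2^{-2},&w(a_{23})=t^{-1}s_1^{2}s_2,&w(a_{33})=t^{-1}s_1^{2}s_2^{4},
\end{array}
\]
and $w(b_{ij})=t^2w(a_{ij})$. Then $\prod_jw_j=1$. On $\mathfrak S$ a monomial in $t,s_1,s_2$ with nonnegative exponents is $\gg1$; in particular $w_j\gg w(a_{11})$ for all $j$.

Write $n\tau\kappa=\tau n'\kappa$ with $n'=\tau^{-1}n\tau$. By the scaling just computed, $n'$ stays in a compact set for $g\in\mathfrak S$. Then
\begin{equation}\label{eq:Phi}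
\psi(\lambda^{-1}g^{-1}x)=\Phi\Bigl(\bigl(x_j/(\lambda w_j)\bigr)_j\Bigr),\qquad\Phi(y)=\psi\bigl((n'\kappa)^{-1}y\bigr).
\end{equation}
The functions $\Phi$ have uniformly bounded supports, values and first derivatives. Also $\int\Phi=\int\psi$, since $(g_2,g_3)$ acts on $V_{\mathbb R}$ with determinant $(\det g_2)^6(\det g_3)^8=1$. In particular there is a constant $C_0$ such that
\begin{equation}\label{eq:box}
\psi(\lambda^{-1}g^{-1}x)\neq0\ \Longrightarrow\ |x_j|\le C_0\lambda w_j\quad\text{for all }j .
\end{equation}

So we count lattice points in a box of volume $\asymp\lambda^{12}$ whose shortest side is essentially $\lambda w(a_{11})$. If this side is $\gg1$, all sides are, and the volume is a good guide. In the cusp of $\mathfrak S$, where some sides are shorter than $1$, the box can contain many more lattice points than its volume suggests, all with $a_{11}=0$. There Lemma~\ref{lem:zeros} replaces the sieve.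

\subsection{Points with $a_{11}=0$}

\begin{lemma}\label{lem:cusp}
The points $x\in\mathcal Y$ with $a_{11}=0$ contribute $\ll T^{11/12}$ to \eqref{eq:average}.
\end{lemma}

\begin{proof}
Fix $(\lambda,g)$ and count the points in the box \eqref{eq:box}. If some such point has $x_j\neq0$, then $\lambda w_j\ge1/C_0$; and whenever $\lambda w_j\gg1$, the coordinate $x_j$ takes at most $1+2C_0\lambda w_j\ll\lambda w_j$ values. By Lemma~\ref{lem:zeros}(i), $b_{11}\neq0$, so if there is any point to count then $\lambda w(b_{11})\gg1$, and hence $\lambda w(b_{ij})\gg1$ for all $i\le j$.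

\emph{Points with $a_{12}\neq0$.} Then $\lambda w(a_{12})\gg1$. The weights of $a_{13},a_{22},a_{23},a_{33}$ are $w(a_{12})$ times $s_2^3$, $s_1^3$, $s_1^3s_2^3$, $s_1^3s_2^6$. So the number of points is
\[
\ll\prod_{j\neq a_{11}}\lambda w_j=\frac{\lambda^{11}}{w(a_{11})}=\lambda^{11}\,ts_1^4s_2^2 .
\]
The integral against $d\nu$ converges, and the contribution is $\ll\int_1^\Lambda\lambda^{11}d^\times\lambda\ll T^{11/12}$.

\emph{Points with $a_{12}=0$.} Then $\det A=-\frac14a_{13}^2a_{22}$, which is nonzero by Lemma~\ref{lem:zeros}(ii). So $\lambda w(a_{13})\gg1$ and $\lambda w(a_{22})\gg1$, while $w(a_{23})=s_2^3w(a_{22})$ and $w(a_{33})=s_1^3s_2^3w(a_{13})$. The number of points is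
\[
\ll\frac{\lambda^{10}}{w(a_{11})w(a_{12})}=\lambda^{10}\,t^2s_1^5s_2^4 .
\]
Now the integral in $t$ against $d\nu$ is $\int d^\times t$, which diverges over the full range. But $(\lambda w(a_{13}))^2\cdot\lambda w(a_{22})=\lambda^3t^{-3}$ is $\gg1$, so $t\ll\lambda$ and the integral is $\ll1+\log\lambda$. The contribution is $\ll T^{10/12}\log T$.
\end{proof}

\subsection{Lattice points in residue classes}
By \eqref{eq:box}, points with $a_{11}\neq0$ occur only for $(\lambda,g)$ in
\[
\mathcal R=\{(\lambda,g):\ 1\le\lambda\le\Lambda,\ g\in\mathfrak S,\ C_0\lambda w(a_{11})\geq1\},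
\]
where $\lambda w_j\gg1$ for all $j$. For odd squarefree $d$ let $\Omega_d$ be the set of $x\in V(\mathbb Z/d\mathbb Z)$ with $x\bmod p\in\Omega_p$ for all $p\mid d$. By the Chinese remainder theorem $\beta(d):=|\Omega_d|/d^{12}=\prod_{p\mid d}\beta(p)$.

\begin{lemma}\label{lem:count}
For $(\lambda,g)\in\mathcal R$ and every odd squarefree $d$,
\[
\sum_{\substack{x\in V_{\mathbb Z}\\ x\bmod d\,\in\,\Omega_d}}\psi(\lambda^{-1}g^{-1}x)=\beta(d)\lambda^{12}\int\psi+O\bigl(d^{12}\lambda^{11}ts_1^4s_2^2\bigr).
\]
\end{lemma}

\begin{proof}
If $\chi$ is a $C^1$ function of compact support on $\mathbb R$ and $\theta\in\mathbb R$, then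
\[
\Bigl|\sum_{n\in\mathbb Z}\chi(n+\theta)-\int\chi\Bigr|\le\int|\chi'| ,
\]
as one sees by comparing $\chi(n+\theta)$ with the integral over $[n+\theta,n+\theta+1]$. Fix a residue class $r$ modulo $d$ and put $x=r+dy$ and $\mu_j=\lambda w_j/d$. By \eqref{eq:Phi} the sum over the class is $\sum_{y\in\mathbb Z^{12}}\Phi\bigl(((y_j+r_j/d)/\mu_j)_j\bigr)$. Replace the twelve sums by integrals one at a time. When the sum over $y_j$ is replaced, with the other variables fixed, the error is $O(1)$, because $\int|\chi'|$ is unchanged by rescaling the variable. Each other variable $y_i$ ranges over an interval of length $O(\mu_i)$, whose length and number of integer points are $O(1+\mu_i)$, and $1+\mu_i\ll\lambda w_i$ on $\mathcal R$. So this step costs $\ll\prod_{i\neq j}\lambda w_i=\lambda^{11}/w_j\ll\lambda^{11}/w(a_{11})$. The final integral equals $\prod_j\mu_j\int\Phi=\lambda^{12}d^{-12}\int\psi$. Sum over the $|\Omega_d|\le d^{12}$ classes.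
\end{proof}

The error term saves a factor $\lambda$ and loses a fixed power of $d$, so moduli up to a small power of $T$ are available.

\subsection{Selberg's sieve}
Let $z\geq5$ and let $\mathcal D$ be the set of odd squarefree $d\le z$. Since $0<\beta(p)<1$, we may put
\[
h(d)=\prod_{p\mid d}\frac{\beta(p)}{1-\beta(p)},\qquad J=\sum_{d\in\mathcal D}h(d).
\]
We recall Selberg's choice of weights, with its short proof.

\begin{lemma}\label{lem:selberg}
There are real numbers $\rho_d$, $d\in\mathcal D$, with $\rho_1=1$, $|\rho_d|\le1$ and
\[
\sum_{d_1,d_2\in\mathcal D}\rho_{d_1}\rho_{d_2}\,\beta([d_1,d_2])=\frac1J .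
\]
\end{lemma}

\begin{proof}
Put $\rho_d=\mu(d)\,\beta(d)^{-1}J^{-1}\sum_{n\in\mathcal D,\ d\mid n}h(n)$, with $\mu$ the M\"obius function; then $\rho_1=1$. Since $h(p)/\beta(p)=1+h(p)$, we have $h(d)/\beta(d)=\sum_{k\mid d}h(k)$, and so $J|\rho_d|=\sum h(km)$ over $k\mid d$ and $m\in\mathcal D$ coprime to $d$ with $m\le z/d$. The products $km$ are distinct elements of $\mathcal D$, so $|\rho_d|\le1$. Since $1/\beta(p)=1+1/h(p)$, we have $\beta([d_1,d_2])=\beta(d_1)\beta(d_2)\sum_{e\mid(d_1,d_2)}1/h(e)$, and the double sum equals $\sum_{e\in\mathcal D}y_e^2/h(e)$ with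
\[
y_e=\sum_{d\in\mathcal D,\ e\mid d}\rho_d\beta(d)=\frac1J\sum_{n\in\mathcal D,\ e\mid n}h(n)\sum_{e\mid d\mid n}\mu(d)=\frac{\mu(e)h(e)}J .
\]
Thus it equals $\sum_eh(e)/J^2=1/J$.
\end{proof}

\begin{lemma}\label{lem:J}
We have $J\gg(\log z)^{1/2}$.
\end{lemma}

\begin{proof}
We first show that $h(p)\geq1/(2p)$ for $p\geq5$. Write $\beta(p)=\theta/(2p)$, where $\theta\geq1-2p^{-2}-p^{-3}$ by Lemma~\ref{lem:size}. The claim is equivalent to $\theta(1+\frac1{2p})\geq1$, and this follows from
\[
\Bigl(\frac2{p^2}+\frac1{p^3}\Bigr)\Bigl(1+\frac1{2p}\Bigr)=\frac1p\Bigl(\frac2p+\frac1{p^2}\Bigr)\Bigl(1+\frac1{2p}\Bigr)\le\frac{0.44\cdot1.1}p<\frac1{2p}.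
\]
Let $\mathcal D'$ be the set of squarefree $d\le z$ coprime to $6$, and let $\omega(d)$ be the number of prime factors of $d$. Then $J\geq\sum_{d\in\mathcal D'}2^{-\omega(d)}/d$. Square this sum and keep only the pairs $(d_1,d_2)$ with $d_1d_2\in\mathcal D'$. Each $n\in\mathcal D'$ arises from $2^{\omega(n)}$ pairs, each contributing $2^{-\omega(n)}/n$, so $J^2\geq\sum_{n\in\mathcal D'}1/n$. Finally, every $n\le z$ is $k^2rm$ with $r\mid6$ and $m\in\mathcal D'$, and $\sum_{r\mid6}1/r=2$, so $\log z\le\sum_{n\le z}1/n\le2\zeta(2)\sum_{m\in\mathcal D'}1/m$.
\end{proof}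

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
For $x\in V_{\mathbb Z}$ let $\sigma(x)$ be the sum of $\rho_d$ over the $d\in\mathcal D$ with $x\bmod d\in\Omega_d$. If $x\in\mathcal Y$, only $d=1$ occurs, by Lemma~\ref{lem:force}, so $\sigma(x)=1$. As $\psi\geq0$, we have
\[
\sum_{x\in\mathcal Y,\ a_{11}\neq0}\psi(\lambda^{-1}g^{-1}x)\le\sum_{x\in V_{\mathbb Z}}\sigma(x)^2\,\psi(\lambda^{-1}g^{-1}x).
\]
Expand the square. The conditions modulo $d_1$ and $d_2$ together say that $x\bmod d\in\Omega_d$ for $d=[d_1,d_2]\le z^2$, and there are at most $z^2$ pairs. By Lemmas~\ref{lem:count} and~\ref{lem:selberg}, on $\mathcal R$ the right side is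
\[
\frac{\lambda^{12}}J\int\psi+O\bigl(z^{2}\cdot z^{24}\,\lambda^{11}ts_1^4s_2^2\bigr).
\]
Both $1$ and $ts_1^4s_2^2$ are integrable against $d\nu$, so the points with $a_{11}\neq0$ contribute $\ll T/J+z^{26}T^{11/12}$ to \eqref{eq:average}. Take $z=T^{1/400}$. Then $z^{26}T^{11/12}<T^{0.99}$, and $J\gg(\log T)^{1/2}$ by Lemma~\ref{lem:J}. Together with Lemma~\ref{lem:cusp} this gives $N_{\mathrm{pr}}(T)\ll T(\log T)^{-1/2}$. Dividing by \eqref{eq:bhargava} gives the bound for $\pi(T)$.
\end{proof}

\section{The lower bound}\label{sec:lower}

We count principal polynomials and bound how many of them can define the same field. Let $\mathcal F$ be the set of $f=u^4+au+b\in\mathbb Z[u]$ with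
\[
a\equiv b\equiv1\pmod6,\qquad|a|\le T^{1/4}/8,\qquad|b|\le T^{1/3}/8 .
\]
Then $|\mathcal F|\gg T^{7/12}$, and $ab\neq0$ for every $f\in\mathcal F$.

\emph{Galois group.} The congruences fix $f\equiv u^4+u+1$ modulo $2$ and $3$. Modulo $2$ this polynomial is irreducible: it has no root, and it is not the square $u^4+u^2+1$ of the only irreducible quadratic. Modulo $3$ it equals $(u-1)(u^3+u^2+u+2)$, and the cubic takes the values $2,2,1$ at $0,1,2$, so it is irreducible. Both reductions are separable, since the discriminant $229$ of $u^4+u+1$ is prime to $6$. By Dedekind's theorem, the degrees of the factors of a separable reduction are the cycle lengths of an element of the Galois group. So the group contains a $4$-cycle and a $3$-cycle; its order is divisible by $12$, and it is not $A_4$, the only subgroup of order $12$. Hence it is $S_4$.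

\emph{Discriminant.} The field $L=\mathbb Q[u]/(f)$ is a principal $S_4$-quartic field, and
\[
|\Delta_L|\le|256b^3-27a^4|\le\frac T2+\frac{27T}{4096}<T .
\]

\emph{Multiplicity.} Fix such a field $L$. Each $f\in\mathcal F$ defining $L$ is the minimal polynomial of some $\alpha\in\mathcal O_L$ with $\operatorname{Tr}\alpha=\operatorname{Tr}\alpha^2=0$, and distinct $f$ give distinct $\alpha$. All complex roots of $f$ satisfy $|u|\le2\max(|a|^{1/3},|b|^{1/4})\le2T^{1/12}$, for beyond the first bound $|au|+|b|<(\frac18+\frac1{16})|u|^4$. So we must count the points of bounded size on the cone $q_L=0$ in the rank $3$ lattice $\mathcal O_L^0=\mathcal O_L\cap L^0$, uniformly in $L$.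

To obtain coordinates of controlled size, let $\|\alpha\|^2=\sum_\sigma|\sigma\alpha|^2$, summed over the four complex embeddings; this is a Euclidean norm on $L\otimes\mathbb R$, and our $\alpha$ have $\|\alpha\|\le4T^{1/12}$. By the inequality of arithmetic and geometric means, $\|\alpha\|^2\geq4|N_{L/\mathbb Q}\alpha|^{1/2}\geq4$ for nonzero $\alpha\in\mathcal O_L$. Let $\alpha_1,\alpha_2,\alpha_3$ be a Minkowski-reduced basis of $\mathcal O_L^0$; such a basis satisfies $\|\alpha_1\|\|\alpha_2\|\|\alpha_3\|\ll\operatorname{covol}(\mathcal O_L^0)$ with an absolute constant. If $\alpha=\sum n_i\alpha_i$, Cramer's rule and Hadamard's inequality give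
\[
|n_i|\le\frac{\|\alpha\|\prod_{j\neq i}\|\alpha_j\|}{\operatorname{covol}(\mathcal O_L^0)}\ll\frac{\|\alpha\|}{\|\alpha_i\|}\ll T^{1/12}.
\]
In the coordinates $n_i$ the form $q_L$ has integer coefficients. It is nondegenerate, hence absolutely irreducible, since a product of two linear forms has rank at most $2$. Its coefficients depend on $L$, so we need a bound that does not see them. Heath-Brown's theorem \cite[Theorem 3]{HB} provides one: an absolutely irreducible ternary form of degree $D$ over $\mathbb Z$ has $\ll_{D,\varepsilon}H^{2/D+\varepsilon}$ primitive integer zeros of height at most $H$, uniformly in the form. With $D=2$ and $H\ll T^{1/12}$, and writing each nonzero solution as a positive integer $m$ times a primitive one, we find that the number of $\alpha$ is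
\[
\ll_\varepsilon\sum_{m\le H}(H/m)^{1+\varepsilon}\ll_\varepsilon H^{1+\varepsilon}\ll_\varepsilon T^{1/12+\varepsilon}.
\]

Therefore $N_{\mathrm{pr}}(T)\gg_\varepsilon T^{7/12}/T^{1/12+\varepsilon}=T^{1/2-\varepsilon}$, which proves Theorem~\ref{thm:lower}. \qed

\begin{thebibliography}{9}

\bibitem{HCL3}
M. Bhargava, \emph{Higher composition laws III}, Ann. of Math. 159 (2004).

\bibitem{Bh}
M. Bhargava, \emph{The density of discriminants of quartic rings and fields}, Ann. of Math. 162 (2005).

\bibitem{HB}
D. R. Heath-Brown, Ann. of Math. 155 (2002).

\bibitem{PQ}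
\emph{Principal quartic extensions and elliptic curves}, \texttt{https://hal.archives-ouvertes.fr/hal-01382899/document}.

\end{thebibliography}
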